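# Torsion-free abelian groups of finite rank: free actions from $p$-adic lattices

## 1. Subgroups of $\mathbb Q$, one prime at a time

Take a nonzero subgroup $A\le\mathbb Q$. For a prime $p$ let $v_p$ be the $p$-adic valuation on $\mathbb Q$ and put
$$h_p(A)=\sup\{-v_p(a): 0\ne a\in A\}\in\mathbb Z\cup\{\infty\}.$$
So $h_p(A)$ says how large a power of $p$ may occur in denominators. For $\mathbb Z$ all $h_p$ are $0$. For $\mathbb Z[1/2]$ we have $h_2=\infty$ and $h_p=0$ for $p\neq2$. For the group $J$ generated by all $1/p$, $p$ prime, we have $h_p(J)=1$ for every $p$.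

These numbers determine $A$:
$$A=\{x\in\mathbb Q: v_p(x)\ge -h_p(A)\text{ for all }p\}. \tag{1}$$
The inclusion $\subseteq$ is the definition. Conversely let $x\ne0$ satisfy the inequalities. For each $p$ there is $a\in A$, $a\neq 0$, with $v_p(a)\le v_p(x)$, so $x/a=r/t$ with integers $r,t$, $t\ge1$ and $p\nmid t$, and hence $tx=ra\in A$. The ideal $\{t\in\mathbb Z:tx\in A\}$ is therefore contained in no $p\mathbb Z$. So it is $\mathbb Z$, and $x\in A$.

An isomorphism between two such groups is multiplication by some $q\in\mathbb Q^*$, and $h_p(qA)=h_p(A)-v_p(q)$. Hence $A\cong B$ if and only if $h_p(A)=h_p(B)$ for all but finitely many $p$ and $h_p(A)=\infty\Leftrightarrow h_p(B)=\infty$ for all $p$. If these conditions hold, then $q=\prod p^{\,h_p(A)-h_p(B)}$, over the finitely many primes where the two differ, gives $qA=B$. For instance $\mathbb Z\not\cong J$, while $3\mathbb Z[1/2]\cong\mathbb Z[1/2]$.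

So isomorphism is the orbit equivalence relation of $\mathbb Q^*$ acting on the nonzero subgroups of $\mathbb Q$. This action is far from free. We have $qA=A$ exactly when $v_p(q)=0$ for every $p$ with $h_p(A)<\infty$, so $\mathbb Z$ has stabilizer $\{\pm1\}$ and $\mathbb Z[1/2]$ has stabilizer $\{\pm2^k\}$. More generally, for a set $P$ of primes, $\mathbb Z[1/p:p\in P]$ has as stabilizer the group generated by $-1$ and $P$. Different $P$ give different stabilizers:
$$\text{uncountably many subgroups of }\mathbb Q^*\text{ occur as stabilizers.} \tag{2}$$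

Still, we can find a free action with the same orbit structure. At primes with $h_p(A)=\infty$, the number $h_p$ does not notice multiplication by $p$, so we attach an integer mark there. Let $Y$ be the set of pairs $(A,k)$, where $k$ is a finitely supported integer function on $\{p:h_p(A)=\infty\}$. Let $q\in\mathbb Q_{>0}$ act by $q\cdot(A,k)=(qA,\,k-v(q))$, meaning that $v_p(q)$ is subtracted at each $p$ with $h_p(A)=\infty$. If $q$ fixes $(A,k)$, then $v_p(q)=0$ at all $p$, so $q=1$: the action is free. Two pairs $(A,k),(B,l)$ are in one orbit if and only if $A\cong B$. Indeed, when $A\cong B$, take $v_p(q)=h_p(A)-h_p(B)$ where $h_p(A)<\infty$, and $v_p(q)=k_p-l_p$ elsewhere. So the maps $(A,k)\mapsto A$ and $A\mapsto(A,0)$ carry the two classification problems into each other.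

The same information can be packaged differently. For $A\cong B$ put
$$\delta(B,A)=\sum_{p:\,h_p(A)<\infty}\big(h_p(B)-h_p(A)\big)[p],$$
an element of the free abelian group on the primes. The sum is finite, $\delta(C,B)+\delta(B,A)=\delta(C,A)$, and by (1) $\delta(B,A)=0$ forces $A=B$. We shall see that the existence of such a $\delta$ is equivalent to having a free action.

Now replace $\mathbb Q$ by $\mathbb Q^n$ and $\mathbb Q^*$ by $GL_n(\mathbb Q)$. The stabilizer of $A$ is its automorphism group, which may be large and noncommutative. Can the isomorphism relation again be traded for a free action of a countable group? This is Question 6.3 of "Popa Superrigidity and Countable Borel Equivalence Relations", for $n\ge2$. The answer is yes, for all $n$.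

## 2. Essential freeness, quasi-isomorphism, and the theorems

Let $X$ be a standard Borel space. A Borel equivalence relation $E$ on $X$ is **countable** if every $E$-class is countable. If a countable group $G$ acts in a Borel way on a standard Borel space $Y$, then $E_G^Y$ is the orbit equivalence relation. The action is **free** if $g\cdot y\ne y$ for all $y\in Y$ and all $1\ne g\in G$. For Borel equivalence relations $E,F$ on $X,Z$ we write $E\le_BF$ if there is a Borel $f:X\to Z$ with $x\,E\,y\iff f(x)\,F\,f(y)$. Such an $f$ is a *reduction*; if only $\Rightarrow$ holds, $f$ is a *homomorphism*. The relations are **Borel bireducible** if $E\le_BF$ and $F\le_BE$.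

**Definition.** A countable Borel equivalence relation $E$ is *essentially free* if it is Borel bireducible with $E_G^Y$ for some countable group $G$ acting freely on a standard Borel $G$-space $Y$.

Section 1 shows that isomorphism of nonzero subgroups of $\mathbb Q$ is essentially free, through $Y$ and $G=\mathbb Q_{>0}$.

We use the Lusin–Novikov theorem constantly. If $R\subseteq X\times Z$ is Borel with all sections $R_x$ countable, then $R$ is a countable union of graphs of Borel functions defined on Borel subsets of $X$. Consequently the projection of $R$ to $X$ is Borel. In particular an injective Borel image of a Borel set is Borel.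

Up to isomorphism, the torsion-free abelian groups of rank $n$ are the members of
$$R(\mathbb Q^n)=\{A\le\mathbb Q^n: A\text{ contains }n\text{ linearly independent elements}\},$$
a Borel subset of $2^{\mathbb Q^n}$. An isomorphism $A\to B$ extends uniquely to a linear automorphism of $\mathbb Q^n$, so the isomorphism relation $\cong_n$ is given by $A\cong_nB\iff\varphi(A)=B$ for some $\varphi\in GL_n(\mathbb Q)$. It is a countable Borel equivalence relation. We shall work with a coarser relation.

**Definition.** For $A,B\in R(\mathbb Q^n)$ write $A\doteq B$ (*quasi-equal*) if $mA\subseteq B$ and $mB\subseteq A$ for some integer $m\ge1$. Write $A\approx_nB$ (*quasi-isomorphic*) if $gA\doteq B$ for some $g\in GL_n(\mathbb Q)$.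

If $mA\subseteq B$, $mB\subseteq A$ and $kB\subseteq C$, $kC\subseteq B$, then $kmA\subseteq C$ and $kmC\subseteq A$. So $\doteq$ is an equivalence relation. Clearly $A\doteq B$ implies $gA\doteq gB$, so $\approx_n$ is an equivalence relation containing $\cong_n$. Both are Borel, since only quantifiers over countable sets occur.

**Running example.** Let $A=\mathbb Z[1/2]\oplus\mathbb Z[1/3]\le\mathbb Q^2$ and $B=A+\mathbb Z\cdot\frac15(1,1)$. Then $5B\subseteq A\subseteq B$, so $A\doteq B$. But $A\not\cong_2B$. To see this, suppose $b\in B$ is divisible in $B$ by all powers of $2$. The second coordinate of $5b$ lies in $\mathbb Z[1/3]$ and is infinitely $2$-divisible there, hence is $0$. So $b=(x,0)$. Writing $b=(x',y')+\frac j5(1,1)$ with $(x',y')\in A$, the equation $y'+j/5=0$ forces $5\mid j$, hence $x\in\mathbb Z[1/2]$. So the infinitely $2$-divisible elements of $B$ form $\mathbb Z[1/2]\oplus0$, and likewise the infinitely $3$-divisible ones form $0\oplus\mathbb Z[1/3]$. Their sum is $A\ne B$, whereas in $A$ the corresponding sum is all of $A$. An isomorphism would respect these subgroups.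

**Lemma 1.** $\approx_n$ is a countable Borel equivalence relation.

*Proof.* The class of $A$ is the union over $g\in GL_n(\mathbb Q)$ of the $\doteq$-classes of $gA$, so it suffices that each $\doteq$-class is countable. If $mA\subseteq B$ and $mB\subseteq A$, then $mA\subseteq B\subseteq m^{-1}A$. So for each $m$ it suffices that $m^{-1}A/mA\cong A/m^2A$ is finite. Factoring $m^2$ into primes and using $cA/cpA\cong A/pA$ (as $A$ is torsion-free), it suffices that $A/pA$ is finite. In fact $\dim_{\mathbb F_p}A/pA\le n$. Any $a_0,\dots,a_n\in A$ satisfy a relation $\sum c_ia_i=0$ with integers $c_i$, not all zero, which we may divide by their gcd. Then some $c_i$ is prime to $p$, and reducing mod $p$ gives a nontrivial relation in $A/pA$. $\square$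

**Definition.** Let $E$ be an equivalence relation and $\Gamma$ a countable group. A *cocycle* is a Borel map $\alpha:E\to\Gamma$ with $\alpha(x,y)\alpha(y,z)=\alpha(x,z)$ whenever $x\,E\,y\,E\,z$. Then $\alpha(x,x)=1$ and $\alpha(y,x)=\alpha(x,y)^{-1}$. It has *trivial kernel* if $\alpha(x,y)=1$ implies $x=y$.

The map $\delta$ of Section 1 is an example. Another one: if $G$ acts freely on $Y$, let $\alpha(y,y')$ be the unique $g$ with $gy'=y$.

**Theorem 1.** For every $n\ge1$, $\cong_n$ is essentially free.

**Theorem 2.** (a) For every $n\ge1$ there are a countable group $\Gamma$ and a cocycle $\approx_n\,\to\Gamma$ with trivial kernel. Consequently every Borel equivalence relation $F\subseteq\ \approx_n$ (for example $\approx_n$ itself, $\cong_n$, or the orbit relation of any subgroup of $GL_n(\mathbb Q)$) is essentially free. Moreover, $F$ is Borel isomorphic to the restriction of the orbit relation of a free Borel action of a countable group to a Borel set meeting every orbit.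

(b) Let $\approx$ be the relation $\bigsqcup_n\approx_n$ on $\bigsqcup_{n\ge1}R(\mathbb Q^n)$. If a countable Borel equivalence relation $F$ admits a countable-to-one Borel homomorphism to $\approx$ (in particular if $F\le_B\ \approx$), then $F$ is essentially free.

(c) A countable Borel equivalence relation is essentially free if and only if it admits a trivial-kernel cocycle into some countable group.

## 3. Trivial-kernel cocycles and free actions

The purpose of this section is to turn the construction of a free action into the construction of a cocycle. We also prove Theorem 2(c).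

**Lemma 2.** Let $E$ be a countable Borel equivalence relation on $X$, $\Gamma$ a countable group, and $\alpha:E\to\Gamma$ a cocycle with trivial kernel. Then there are a free Borel $\Gamma$-space $Y$ such that $E$ is Borel bireducible with $E_\Gamma^Y$, and an injective Borel reduction $f:X\to Y$ of $E$ to $E_\Gamma^Y$ whose image meets every orbit.

*Proof.* **Step 1.** *We spread $X$ out over $\Gamma$, so that $\Gamma$ can act freely, and glue back along $\alpha$.* On $\Gamma\times X$ put
$$(\gamma,x)\sim(\delta,y)\iff x\,E\,y\ \text{ and }\ \delta=\gamma\,\alpha(x,y).$$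
Reflexivity and symmetry follow from $\alpha(x,x)=1$ and $\alpha(y,x)=\alpha(x,y)^{-1}$. If also $\epsilon=\delta\alpha(y,z)$, then $\epsilon=\gamma\alpha(x,y)\alpha(y,z)=\gamma\alpha(x,z)$, which is transitivity. The relation is Borel, and it is countable because the class of $(\gamma,x)$ has one point for each $y\in[x]_E$. The group $\Gamma$ acts by $\eta(\gamma,x)=(\eta\gamma,x)$, and this preserves $\sim$.

**Step 2.** *We realize the quotient by $\sim$ as a standard Borel space, by choosing one point from each class; here trivial kernel enters.* If $(\gamma,x)\sim(\gamma,y)$, then $\alpha(x,y)=1$, so $x=y$. Hence each class meets each $\{\gamma\}\times X$ in at most one point. Fix an enumeration of $\Gamma$ and let $s(\gamma,x)$ be the point of the class of $(\gamma,x)$ whose first coordinate is earliest. By Lusin–Novikov there are Borel partial functions $\sigma_i$ on Borel domains which together list, for each $w$, the class of $w$. The earliest first coordinate occurring among the $\sigma_i(w)$ is a Borel function of $w$, and $s(w)=\sigma_i(w)$ for the least $i$ attaining it. So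 $s$ is Borel. It is constant on classes, $s(w)\sim w$, and $s(s(w))=s(w)$. Put $Y=\{w:s(w)=w\}$, a Borel set.

**Step 3.** *We transport the action to $Y$ and check freeness.* Put $\eta\cdot w=s(\eta w)$ for $w\in Y$. Then $1\cdot w=w$. Since $s(\theta w)\sim\theta w$, we have $\eta\,s(\theta w)\sim\eta\theta w$, so $\eta\cdot(\theta\cdot w)=s(\eta\,s(\theta w))=s(\eta\theta w)=(\eta\theta)\cdot w$. If $\eta\cdot(\gamma,x)=(\gamma,x)$, then $(\eta\gamma,x)\sim(\gamma,x)$, so $\gamma=\eta\gamma\,\alpha(x,x)=\eta\gamma$ and $\eta=1$.

**Step 4.** *We compare $E$ with the orbit relation.* Let $f(x)=s(1,x)$. As in Step 3, $\eta\cdot f(x)=s(\eta,x)$. If $x\,E\,y$, then $(1,x)\sim(\alpha(x,y),y)$, so $f(x)=\alpha(x,y)\cdot f(y)$. If $f(x)=\eta\cdot f(y)$, then $(1,x)\sim(\eta,y)$, so $x\,E\,y$. If $f(x)=f(y)$, then $(1,x)\sim(1,y)$, so $\alpha(x,y)=1$ and $x=y$. So $f$ is an injective Borel reduction. Every $(\gamma,x)\in Y$ equals $s(\gamma,x)=\gamma\cdot f(x)$, so the image meets every orbit. Conversely $(\gamma,x)\mapsto x$ reduces $E_\Gamma^Y$ to $E$: points $(\gamma,x),(\delta,y)\in Y$ lie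 in one orbit iff $(\eta\gamma,x)\sim(\delta,y)$ for some $\eta$, iff $x\,E\,y$, because $\delta=\eta\gamma\alpha(x,y)$ can be solved for $\eta$. $\square$

**Lemma 3 (pull-back).** Let $F$ on $Z$ and $E$ on $X$ be countable Borel equivalence relations, $f:Z\to X$ a countable-to-one Borel homomorphism from $F$ to $E$, and $\alpha:E\to\Gamma$ a trivial-kernel cocycle with $\Gamma$ countable. Then $F$ has a trivial-kernel cocycle into a countable group, and hence is essentially free.

*Proof.* The difficulty is that $f$ may identify points, so we add a term that separates the points of a fiber. The Borel set $\{(x,z):f(z)=x\}$ has countable sections, so it is a union of graphs of Borel partial functions $g_0,g_1,\dots$. Let $\iota(z)$ be the least $i$ with $g_i(f(z))=z$. Then $\iota$ is Borel, and injective on each fiber of $f$: if $f(z)=f(z')=x$ and $\iota(z)=\iota(z')=i$, then $z=g_i(x)=z'$. Let $\mathbb Z[\mathbb N]$ be the free abelian group on the set $\mathbb N$ and consider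
$$(z,z')\mapsto\big(\alpha(f(z),f(z')),\ [\iota(z)]-[\iota(z')]\big)\in\Gamma\times\mathbb Z[\mathbb N].$$
This is a cocycle on $F$. If its value is trivial, then $f(z)=f(z')$ and $\iota(z)=\iota(z')$, so $z=z'$. Now apply Lemma 2. $\square$

*Proof of Theorem 2(c).* "If" is Lemma 2. For "only if", let $f$ be a Borel reduction of $F$ to $E_G^Y$ with $G$ countable acting freely. The map $\alpha(y,y')=$ the unique $g$ with $gy'=y$ is a Borel cocycle on $E_G^Y$, since $gy'=y$ and $hy''=y'$ give $ghy''=y$. It has trivial kernel. Each fiber of $f$ lies in a single $F$-class, so $f$ is countable-to-one, and Lemma 3 applies. $\square$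

From now on the task is to find a trivial-kernel cocycle. Finding one on the larger relation $\approx_n$ suffices, because it restricts to every subrelation.

## 4. The divisible part and a lattice at each prime

We look for the analogue of the numbers $h_p(A)$. Let $\mathbb Z_p\subset\mathbb Q_p$ be the $p$-adic integers and numbers. Attached to $A\in R(\mathbb Q^n)$ is the $\mathbb Z_p$-span
$$\hat A_p=\mathbb Z_pA\subseteq\mathbb Q_p^n,\qquad\text{and clearly}\qquad \widehat{(gA)}_p=g\hat A_p\quad(g\in GL_n(\mathbb Q)).$$
In rank $1$ this is $p^{-h_p(A)}\mathbb Z_p$, or $\mathbb Q_p$ if $h_p(A)=\infty$. In higher rank $\hat A_p$ itself may take uncountably many values, as the following example shows, so it cannot be used as a symbol generating a countable group.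

**Example.** Let $\theta\in\mathbb Z_p$, choose integers $\theta_k\equiv\theta\pmod{p^k}$, and let $A_\theta\le\mathbb Q^2$ be generated by $\mathbb Z^2$ and all $p^{-k}(1,\theta_k)$, $k\ge1$. Since $p^{-k}(1,\theta_k)-p^{-k}(1,\theta)\in\mathbb Z_p^2$, we get $\widehat{(A_\theta)}_p=\mathbb Q_p(1,\theta)+\mathbb Z_p^2$. The quotient of this by $\mathbb Q_p(1,\theta)$ is the image of $\mathbb Z_p^2$, a copy of $\mathbb Z_p$, which contains no $\mathbb Q_p$-line. So $\mathbb Q_p(1,\theta)$ is the largest subspace inside $\widehat{(A_\theta)}_p$, and different $\theta$ give different spans.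

So we separate the span into its largest subspace, which will be constant on $\doteq$-classes, and a complementary lattice, which has only countably many possible values.

**Definition.** For a $\mathbb Z_p$-submodule $B\le\mathbb Q_p^n$ let $\operatorname{div}(B)$ be the largest $\mathbb Q_p$-subspace contained in $B$, that is, the sum of all such subspaces.

**Lemma 4.** For some $e\ge0$, $p^eB\subseteq\operatorname{div}(B)+\mathbb Z_p^n$. If $e(B)$ denotes the least such $e$ and $\lambda(B)=B\cap p^{-e(B)}\mathbb Z_p^n$, then $B=\operatorname{div}(B)+\lambda(B)$. For $k\in GL_n(\mathbb Z_p)$ we have $\lambda(kB)=k\lambda(B)$.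

*Proof.* **Step 1.** *We pass to the quotient by $U=\operatorname{div}(B)$, to reach a module without lines.* Let $V=\mathbb Q_p^n/U$, $\bar B=B/U$, and let $L$ be the image of $\mathbb Z_p^n$ in $V$, a lattice in $V$. If $\bar B$ contained a line $\mathbb Q_pc$ with $c\ne0$, the preimage of this line would be a subspace of $B$ strictly larger than $U$. So it contains none. Also $\bar B$ is closed in $V$: let $W$ be its $\mathbb Q_p$-span; $\bar B$ contains a basis of $W$, hence a lattice of $W$, so $\bar B$ is an open, hence closed, subgroup of $W$, and the subspace $W$ is closed in $V$.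

**Step 2.** *We show that the denominators of $\bar B$ are bounded, by compactness.* Suppose $p^e\bar B\not\subseteq L$ for all $e$. Every nonzero vector of $V$ has the form $p^{-m}c$ with $m\in\mathbb Z$ and $c\in L\setminus pL$. If it lies outside $p^{-e}L$, then $m>e$. So there are $c_i\in L\setminus pL$ and $m_i\to\infty$ with $p^{-m_i}c_i\in\bar B$. The set $L\setminus pL$ is compact, so after passing to a subsequence $c_i\to c\in L\setminus pL$. For fixed $j\ge0$ and all large $i$, $p^{-j}c_i=p^{m_i-j}\,p^{-m_i}c_i\in\bar B$. As $\bar B$ is closed, $p^{-j}c\in\bar B$ for every $j$. Hence $\mathbb Q_pc\subseteq\bar B$ with $c\ne0$, contradicting Step 1. So $p^e\bar B\subseteq L$ for some $e\ge 0$, that is, $p^eB\subseteq U+\mathbb Z_p^n$.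

**Step 3.** *We split off the lattice part.* Write $e=e(B)$ and let $b\in B$. Then $p^eb=u+z$ with $u\in U$, $z\in\mathbb Z_p^n$. As $p^{-e}u\in U\subseteq B$, we get $p^{-e}z=b-p^{-e}u\in B\cap p^{-e}\mathbb Z_p^n=\lambda(B)$. So $B=U+\lambda(B)$.

**Step 4.** *We check equivariance under integral matrices.* For $k\in GL_n(\mathbb Z_p)$ we have $\operatorname{div}(kB)=k\operatorname{div}(B)$ and $k\mathbb Z_p^n=\mathbb Z_p^n$, so $e(kB)=e(B)$ and $\lambda(kB)=k\lambda(B)$. $\square$

For $A\in R(\mathbb Q^n)$ put $e_p(A)=e(\hat A_p)$ and $\lambda_p(A)=\lambda(\hat A_p)$. Let $\mathrm{Lat}_p$ be the set of $\mathbb Z_p$-lattices in $\mathbb Q_p^n$, the submodules $\Lambda$ with $p^a\mathbb Z_p^n\subseteq\Lambda\subseteq p^{-b}\mathbb Z_p^n$ for some $a,b\ge0$. It is countable, because each $p^{-b}\mathbb Z_p^n/p^a\mathbb Z_p^n$ is finite. Vectors of $\mathbb Q^n$ independent over $\mathbb Q$ are independent over $\mathbb Q_p$, so $\hat A_p$ contains a basis of $\mathbb Q_p^n$ and hence some $p^a\mathbb Z_p^n$ with $a\ge0$. So $\lambda_p(A)\in\mathrm{Lat}_p$.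

In rank $1$, $\lambda_p(A)=p^{-h_p(A)}\mathbb Z_p$ if $h_p(A)<\infty$, and $\lambda_p(A)=\mathbb Z_p$ otherwise. In the example above, $\lambda_p(A_\theta)=\mathbb Z_p^2$ for $\theta=0$, where the span is $\mathbb Q_p\oplus\mathbb Z_p$, and in general $e_p(A_\theta)=0$, so $\lambda_p(A_\theta)=\mathbb Z_p^2$ for every $\theta$.

**Lemma 5.** (i) For $x\in\mathbb Q^n$: $x\in\hat A_p$ iff $tx\in A$ for some $t\ge1$ prime to $p$. Hence $A=\bigcap_p(\hat A_p\cap\mathbb Q^n)$, so $A$ is determined by $(\hat A_p)_p$.

(ii) If $A\doteq B$, then $\operatorname{div}(\hat A_p)=\operatorname{div}(\hat B_p)$ for all $p$, and $\hat A_p=\hat B_p$ for all but finitely many $p$.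

(iii) If $A\doteq B$ and $\lambda_p(A)=\lambda_p(B)$ for all $p$, then $A=B$.

*Proof.* (i) *This generalizes (1).* If $tx\in A$ with $t$ prime to $p$, then $x=t^{-1}(tx)\in\hat A_p$. Conversely let $x=\sum z_ia_i$ be a finite sum with $z_i\in\mathbb Z_p$, $a_i\in A$. Let $L\le A$ be generated by the $a_i$, with $\mathbb Z$-basis $(l_j)$. Since $x\in\mathbb Q_pL\cap\mathbb Q^n$ and a rational linear system solvable over $\mathbb Q_p$ is solvable over $\mathbb Q$, we can write $x=\sum r_jl_j$ with $r_j\in\mathbb Q$. The $l_j$ are independent over $\mathbb Q_p$ and $x\in\mathbb Z_pL$, so $r_j\in\mathbb Q\cap\mathbb Z_p$. Clearing denominators, $tx\in L\subseteq A$ for some $t\ge1$ prime to $p$. For the second claim, if $x\in\mathbb Q^n$ lies in $\hat A_p$ for all $p$, the ideal $\{t\in\mathbb Z:tx\in A\}$ is contained in no $p\mathbb Z$, so it is $\mathbb Z$ and $x\in A$.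

(ii) *This says what quasi-equality can change.* Let $mA\subseteq B$ and $mB\subseteq A$. Then $m\hat A_p\subseteq\hat B_p$, so $\operatorname{div}(\hat A_p)=m\operatorname{div}(\hat A_p)\subseteq\hat B_p$ and $\operatorname{div}(\hat A_p)\subseteq\operatorname{div}(\hat B_p)$. The reverse inclusion is symmetric. If $p\nmid m$, then $m$ is a unit of $\mathbb Z_p$, so $\hat A_p=m\hat A_p\subseteq\hat B_p$, and symmetrically.

(iii) By (ii) and Lemma 4, $\hat A_p=\operatorname{div}(\hat A_p)+\lambda_p(A)=\operatorname{div}(\hat B_p)+\lambda_p(B)=\hat B_p$ for all $p$. Apply (i). $\square$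

**Lemma 6.** $\lambda_p:R(\mathbb Q^n)\to\mathrm{Lat}_p$ is Borel.

*Proof.* **Step 1.** *We remove $\operatorname{div}$ from the definition of $e(B)$.* For $e\ge0$ and a submodule $B\leq \mathbb Q_p^n$,
$$p^eB\subseteq\operatorname{div}(B)+\mathbb Z_p^n\iff p^eB\subseteq p^{e+1}B+\mathbb Z_p^n. \tag{3}$$
The implication $\Rightarrow$ holds because $\operatorname{div}(B)=p^{e+1}\operatorname{div}(B)\subseteq p^{e+1}B$. For $\Leftarrow$, multiplying by $p^i$ gives $p^{e+i}B\subseteq p^{e+i+1}B+\mathbb Z_p^n$ for all $i\ge0$, and chaining these gives $p^eB\subseteq p^{e+j}B+\mathbb Z_p^n$ for all $j\ge1$. Take $e+j\ge e(B)$; then $p^{e+j}B\subseteq p^{e(B)}B\subseteq\operatorname{div}(B)+\mathbb Z_p^n$.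

**Step 2.** *We express the right side of (3) for $B=\hat A_p$ with quantifiers over $A$ only.* It is equivalent to
$$\forall a\in A\ \exists b\in A:\ p^ea-p^{e+1}b\in\mathbb Z_p^n. \tag{4}$$
Condition (4) implies the inclusion because $A$ generates $\hat A_p$ over $\mathbb Z_p$ and $p^{e+1}\hat A_p+\mathbb Z_p^n$ is a $\mathbb Z_p$-module. Conversely, let $p^ea=p^{e+1}\hat b+z$ with $\hat b=\sum z_ia_i\in\hat A_p$ and $z\in\mathbb Z_p^n$. Replacing each $z_i$ by an integer sufficiently close to it gives $b\in A$ with $\hat b-b\in\mathbb Z_p^n$, so $p^ea-p^{e+1}b\in\mathbb Z_p^n$. Condition (4) is Borel in $A$, so $A\mapsto e_p(A)$ is Borel.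

**Step 3.** *We test $\lambda_p(A)=\Lambda$ on rational points.* A lattice $\Lambda$ is open and closed and $\mathbb Q^n$ is dense in $\mathbb Q_p^n$, so $\Lambda$ is the closure of $\Lambda\cap\mathbb Q^n$ and is determined by that set. By Lemma 5(i), $\lambda_p(A)=\Lambda$ iff for every $x\in\mathbb Q^n$: $x\in\Lambda\Leftrightarrow\big(x\in p^{-e_p(A)}\mathbb Z_p^n$ and $tx\in A$ for some $t\ge1$ prime to $p\big)$. This is a Borel condition. $\square$

We can already handle quasi-equality. On $\doteq$ the map
$$(B,A)\mapsto\sum_p\big([\lambda_p(B)]-[\lambda_p(A)]\big)\in\mathbb Z\Big[\bigsqcup_p\mathrm{Lat}_p\Big] \tag{5}$$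
is a finite sum by Lemma 5(ii). It is additive in the sense of a cocycle, is Borel by Lemma 6, and has trivial kernel by Lemma 5(iii). In rank $1$ this is essentially $\delta$, and there $\cong_1$, $\doteq$ and $\approx_1$ coincide: both $A\cong_1B$ and $A\doteq B$ mean that the $h_p$ agree almost everywhere and are infinite at the same places, and $gA\doteq A$ for every $g\in\mathbb Q^*$.

## 5. Automorphisms against the sum over primes

For $n\ge2$ formula (5) breaks down on $\cong_n$. Let $J$ be the group generated by all $1/p$, and let $A=\mathbb Z\oplus J$ and $B=J\oplus\mathbb Z$, isomorphic through the coordinate swap. Here $\hat A_p=\mathbb Z_p\oplus p^{-1}\mathbb Z_p$ contains no line, $e_p(A)=1$, and $\lambda_p(A)=\mathbb Z_p\oplus p^{-1}\mathbb Z_p$. But $\lambda_p(B)=p^{-1}\mathbb Z_p\oplus\mathbb Z_p$. They differ at every prime, so the sum in (5) is infinite.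

The repair seems clear: if $gA=B$, compare $\lambda_p(B)$ with $g\lambda_p(A)$ instead. By Lemma 4 these agree whenever $g\in GL_n(\mathbb Z_p)$, which holds for almost all $p$. The pair consisting of $\sum_p([\lambda_p(B)]-g[\lambda_p(A)])$ and $g$ lies in the semidirect product $\mathbb Z[\bigsqcup_p\mathrm{Lat}_p]\rtimes GL_n(\mathbb Q)$. It would be a cocycle if $g=g(B,A)$ could be chosen, in a Borel way, with $g(C,B)g(B,A)=g(C,A)$. But $g$ is determined only up to right multiplication by the stabilizer $\operatorname{Aut}(A)$, and nothing supplies such a choice. (With such a choice we would be done without any lattices, since $g(B,A)=1$ gives $A=B$.)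

The natural reaction is to pass to cosets. On a set of groups $A$ with one common stabilizer $H$, the elements carrying one member to another lie in the normalizer of $H$, and the coset $gH$ is a well-defined cocycle into the quotient by $H$. This requires sorting the groups by their stabilizer, and by (2) there are uncountably many stabilizers already in rank $1$. We would need uncountably many target groups, whereas Lemma 2 asks for one countable group.

The way past this is to enlarge the relation first. Under quasi-isomorphism the role of the stabilizer is played by $\{g:gA\doteq A\}$. We shall see that this is the unit group of a finite-dimensional $\mathbb Q$-algebra, and there are only countably many such algebras inside $M_n(\mathbb Q)$. The price is that the ambiguity of $g$ is now larger, and an element of that unit group need not preserve $\lambda_p(A)$. What saves the argument is that it does preserve $\lambda_p(A)$ at almost all primes, and finitely many errors do no harm in a finite sum.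

## 6. Sorting by the quasi-endomorphism algebra

**Definition.** For $A\in R(\mathbb Q^n)$ let
$$QE(A)=\{\varphi\in M_n(\mathbb Q): m\varphi A\subseteq A\text{ for some }m\ge1\}.$$

If $m\varphi A\subseteq A$ and $k\psi A\subseteq A$, then $mk(\varphi+\psi)A\subseteq A$ and $mk\,\varphi\psi A\subseteq m\varphi A\subseteq A$. If $r,s$ are integers and $s\ne0$, then $|s|m\cdot\frac rs\varphi A\subseteq A$. So $QE(A)$ is a unital $\mathbb Q$-subalgebra of $M_n(\mathbb Q)$. Clearly $QE(gA)=g\,QE(A)\,g^{-1}$. Moreover
$$A\doteq B\ \Longrightarrow\ QE(A)=QE(B): \tag{6}$$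
if $mA\subseteq B$, $mB\subseteq A$ and $k\varphi A\subseteq A$, then $m^2k\varphi B\subseteq mk\varphi A\subseteq mA\subseteq B$; the rest is symmetry.

**Running example, continued.** Let $A=\mathbb Z[1/2]\oplus\mathbb Z[1/3]$ and $\varphi=\begin{pmatrix}a&b\\c&d\end{pmatrix}\in QE(A)$, acting on columns. Applying $m\varphi$ to $(2^{-k},0)$ gives $mc2^{-k}\in\mathbb Z[1/3]$ for all $k$, so $c=0$. Similarly $b=0$. All diagonal rational matrices do occur, so $QE(A)$ is the algebra of diagonal matrices. By (6) so is $QE(B)$ for $B=A+\mathbb Z\frac15(1,1)$.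

There are only countably many unital subalgebras $D\le M_n(\mathbb Q)$, since each is spanned by finitely many rational matrices. For such $D$ let $X_D=\{A:QE(A)=D\}$. It is Borel, because each $\{A:\varphi\in QE(A)\}$ is Borel and $M_n(\mathbb Q)$ is countable.

Until the end of Section 7 fix $D$ with $X_D\ne\emptyset$, and put
$$N=\{g\in GL_n(\mathbb Q):gDg^{-1}=D\},\qquad D^*=D\cap GL_n(\mathbb Q),\qquad \bar N=N/D^*.$$
By Cayley–Hamilton the inverse of $g\in D^*$ is a polynomial in $g$, hence in $D$. So $D^*$ is a group. It is contained in $N$ and normal in $N$, so $\bar N$ is a group. Write $\bar g=gD^*$. In the running example $N$ consists of the matrices permuting the two lines stable under $D$, that is, the monomial matrices. Then $\bar N$ has two elements, the nontrivial one represented by the swap $w$.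

**Lemma 7.** Let $A,B\in X_D$ with $A\approx_nB$. If $gA\doteq B$ then $g\in N$, and $c(B,A):=\bar g\in\bar N$ depends only on $(A,B)$. Moreover $c(C,B)c(B,A)=c(C,A)$ for $C\in X_D$ with $B\approx_nC$. If $c(B,A)=1$ then $A\doteq B$.

*Proof.* *This lemma gives the coset version of $g$ that Section 5 asked for.* By (6), $D=QE(B)=QE(gA)=gDg^{-1}$, so $g\in N$. If also $g'A\doteq B$, then $g'A\doteq gA$, so $g^{-1}g'A\doteq A$. Thus $g^{-1}g'\in QE(A)\cap GL_n(\mathbb Q)=D^*$ and $\bar g=\bar g'$. If $gA\doteq B$ and $hB\doteq C$, then $hgA\doteq hB\doteq C$, which gives multiplicativity. Finally, if $\bar g=1$, then $g,g^{-1}\in D=QE(A)$, so $mgA\subseteq A$ and $mg^{-1}A\subseteq A$ for some $m\ge1$. The second inclusion gives $mA\subseteq gA$. Hence $gA\doteq A$, and so $A\doteq B$. $\square$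

So the first difficulty is resolved: $c$ is a cocycle on $\approx_n$ restricted to $X_D$, and its kernel is contained in $\doteq$. It remains to combine $c$ with (5). We need a group in which $\bar g$, rather than $g$, acts on lattices.

For each prime $p$ let $\mathbb Z_{(p)}=\mathbb Q\cap\mathbb Z_p$ and
$$\mathcal R_p=D\cap M_n(\mathbb Z_{(p)}),\quad K_p=N\cap GL_n(\mathbb Z_{(p)}),\quad S_p=\{\Lambda\in\mathrm{Lat}_p:\varphi\Lambda\subseteq\Lambda\text{ for all }\varphi\in\mathcal R_p\}.$$
In the running example $\mathcal R_p$ consists of the diagonal matrices over $\mathbb Z_{(p)}$. As it contains the two coordinate projections, $S_p$ consists of the lattices $p^a\mathbb Z_p\oplus p^b\mathbb Z_p$.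

**Lemma 8.** $K_p$ acts on $S_p$, and $K_p\cap D^*$ acts trivially. So $\bar K_p:=K_p/(K_p\cap D^*)$, identified with the image of $K_p$ in $\bar N$, acts on $S_p$.

*Proof.* *The point is that on $S_p$ the ambiguity $D^*$ disappears, as long as we stay with matrices integral at $p$.* Conjugation by $k\in K_p$ preserves both $D$ and $M_n(\mathbb Z_{(p)})$, so it preserves $\mathcal R_p$. For $\Lambda\in S_p$ and $\varphi\in\mathcal R_p$ we get $\varphi k\Lambda=k(k^{-1}\varphi k)\Lambda\subseteq k\Lambda$. So $k\Lambda\in S_p$. If $u\in K_p\cap D^*$, then $u,u^{-1}\in\mathcal R_p$, so $u\Lambda\subseteq\Lambda$ and $u^{-1}\Lambda\subseteq\Lambda$, that is, $u\Lambda=\Lambda$. $\square$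

**Lemma 9.** Let $A,B\in X_D$ and $gA\doteq B$. For all but finitely many $p$: $g\in K_p$, $\lambda_p(A)\in S_p$ and $\lambda_p(B)=g\lambda_p(A)$ (which then also lies in $S_p$).

*Proof.* *This shows that the situation of Lemma 8 prevails at almost every prime.* For almost all $p$, $g\in GL_n(\mathbb Z_{(p)})$, hence $g\in K_p$ by Lemma 7. Also $\hat B_p=\widehat{(gA)}_p=g\hat A_p$ for almost all $p$ by Lemma 5(ii), and then $\lambda_p(B)=g\lambda_p(A)$ by Lemma 4.

It remains to see that $\lambda_p(A)\in S_p$ for almost all $p$. The group $D\cap M_n(\mathbb Z)$ is finitely generated and contained in $D=QE(A)$, so there is one $m\ge1$ with $m\varphi A\subseteq A$ for all $\varphi\in D\cap M_n(\mathbb Z)$. Let $p\nmid m$ and $\varphi\in\mathcal R_p$. Choose $t\ge1$ prime to $p$ with $t\varphi\in M_n(\mathbb Z)$. Then $mt\varphi A\subseteq A$, so $\varphi\hat A_p\subseteq(mt)^{-1}\hat A_p=\hat A_p$. Since $\varphi$ has entries in $\mathbb Z_{(p)}$, it also preserves $p^{-e_p(A)}\mathbb Z_p^n$. Hence $\varphi\lambda_p(A)\subseteq\lambda_p(A)$. The last assertion follows from Lemma 8. $\square$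

## 7. Induced $\bar N$-sets and the cocycle on $X_D$

Lemma 8 makes $S_p$ a $\bar K_p$-set, and in general $\bar N$ does not act on it by moving lattices. In the running example $\operatorname{diag}(1,2)\in D^*$ represents $1\in\bar N$ but moves $\mathbb Z_2^2$ to $\mathbb Z_2\oplus2\mathbb Z_2$. To combine all primes in one semidirect product we need the single group $\bar N$ to act at every prime. So we induce from $\bar K_p$ to $\bar N$. This changes nothing at primes where $\bar g\in\bar K_p$, and at the remaining finitely many primes it does not matter what $\bar g$ does.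

**Step 1.** *Construction of the $\bar N$-sets.* Let
$$T_p=(\bar N\times_{\bar K_p}S_p)\ \sqcup\ \mathrm{Lat}_p.$$
Here $\bar N\times_{\bar K_p}S_p$ is $\bar N\times S_p$ modulo $(\nu\kappa,\Lambda)\sim(\nu,\kappa\Lambda)$ for $\kappa\in\bar K_p$. Its classes $[\nu,\Lambda]$ are the orbits of the right action $(\nu,\Lambda)\kappa=(\nu\kappa,\kappa^{-1}\Lambda)$, and $\bar N$ acts by left multiplication on the first coordinate. On the second summand, which serves for lattices outside $S_p$, $\bar N$ acts trivially. Each $T_p$ is countable, and we regard the $T_p$ as disjoint. We shall use two rules: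
$$[\kappa,\Lambda]=[1,\kappa\Lambda]\quad(\kappa\in\bar K_p),\qquad\qquad [1,\Lambda]=[1,\Lambda']\Rightarrow\Lambda=\Lambda'. \tag{7}$$
The first is the definition. For the second, $(1,\Lambda')=(\kappa,\kappa^{-1}\Lambda)$ for some $\kappa$ forces $\kappa=1$.

**Step 2.** *Recording the lattice of $A$ in $T_p$.* Define $\pi_p:X_D\to T_p$ by $\pi_p(A)=[1,\lambda_p(A)]$ if $\lambda_p(A)\in S_p$, and $\pi_p(A)=\lambda_p(A)$ in the second summand otherwise. By (7) and disjointness of the summands,
$$\pi_p(A)=\pi_p(B)\ \Longrightarrow\ \lambda_p(A)=\lambda_p(B). \tag{8}$$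

**Step 3.** *Definition of the cocycle.* Let $M_D=\mathbb Z[\bigsqcup_pT_p]$ be the free abelian group on $\bigsqcup_pT_p$ with its $\bar N$-action, and $\Gamma_D=M_D\rtimes\bar N$ with multiplication $(v,\nu)(w,\mu)=(v+\nu w,\nu\mu)$. This is a countable group. For $A,B\in X_D$ with $A\approx_nB$ put
$$\alpha_D(B,A)=\Big(\sum_p\big(\pi_p(B)-c(B,A)\,\pi_p(A)\big),\ c(B,A)\Big).$$

**Lemma 10.** $\alpha_D$ is a well-defined cocycle with trivial kernel on the restriction of $\approx_n$ to $X_D$.

*Proof.* *The sum is finite.* Let $gA\doteq B$, so $c(B,A)=\bar g$. At each of the cofinitely many primes of Lemma 9, $\lambda_p(A)$ and $\lambda_p(B)=g\lambda_p(A)$ lie in $S_p$ and $\bar g\in\bar K_p$. So by (7)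
$$\pi_p(B)=[1,\bar g\lambda_p(A)]=[\bar g,\lambda_p(A)]=\bar g\,\pi_p(A),$$
and the $p$-th term vanishes.

*Cocycle identity.* Put $\nu=c(C,B)$ and $\mu=c(B,A)$. The $p$-component of the first entry of $\alpha_D(C,B)\alpha_D(B,A)$ is
$$\pi_p(C)-\nu\pi_p(B)+\nu\big(\pi_p(B)-\mu\pi_p(A)\big)=\pi_p(C)-\nu\mu\,\pi_p(A),$$
and $\nu\mu=c(C,A)$ by Lemma 7. So the product is $\alpha_D(C,A)$.

*Trivial kernel.* Suppose $\alpha_D(B,A)=1$. Then $c(B,A)=1$, so $A\doteq B$ by Lemma 7. The first entry now says $\sum_p(\pi_p(B)-\pi_p(A))=0$. Since the $T_p$ are disjoint, $\pi_p(B)=\pi_p(A)$ for every $p$. By (8), $\lambda_p(A)=\lambda_p(B)$ for all $p$, and $A=B$ by Lemma 5(iii).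

*Borelness.* The sets $\{(A,B):gA\doteq B\}$ are Borel and $N$ is countable, so $c$ is Borel. The maps $\pi_p$ are Borel by Lemma 6. So each of the countably many coefficients of the first entry is a Borel function of $(B,A)$, and, $\Gamma_D$ being countable, $\alpha_D$ is Borel. $\square$

**Running example, concluded.** Let $A=\mathbb Z[1/2]\oplus\mathbb Z[1/3]$. Then $\hat A_2=\mathbb Q_2\oplus\mathbb Z_2$, $\hat A_3=\mathbb Z_3\oplus\mathbb Q_3$ and $\hat A_p=\mathbb Z_p^2$ otherwise. In all cases $e_p(A)=0$, $\lambda_p(A)=\mathbb Z_p^2\in S_p$, and $\pi_p(A)=[1,\mathbb Z_p^2]$. Three comparisons show what each ingredient of $\alpha_D$ does.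

- For $wA=\mathbb Z[1/3]\oplus\mathbb Z[1/2]$, again $\lambda_p(wA)=\mathbb Z_p^2$ for all $p$, and $\bar w[1,\mathbb Z_p^2]=[1,w\mathbb Z_p^2]=[1,\mathbb Z_p^2]$ since $w\in K_p$. So $\alpha_D(wA,A)=(0,\bar w)$: only the second entry separates these groups.
- For $A'=\mathbb Z[1/2]\oplus2\mathbb Z[1/3]=\operatorname{diag}(1,2)A$ we have $c(A',A)=1$ and $\hat A'_2=\mathbb Q_2\oplus2\mathbb Z_2$, so $e_2(A')=0$ and $\lambda_2(A')=\mathbb Z_2\oplus2\mathbb Z_2$, while nothing changes at other primes. So $\alpha_D(A',A)=([1,\mathbb Z_2\oplus2\mathbb Z_2]-[1,\mathbb Z_2^2],\,1)$. The prime $2$ is one of the finitely many at which $\operatorname{diag}(1,2)\notin K_p$.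
- For $B=A+\mathbb Z\frac15(1,1)$, $c(B,A)=1$ and only the prime $5$ matters: $\hat B_5=\mathbb Z_5^2+\mathbb Z_5\frac15(1,1)$, $e_5(B)=1$ and $\lambda_5(B)=\hat B_5$. This lattice is not of the form $5^a\mathbb Z_5\oplus5^b\mathbb Z_5$, so it is not in $S_5$ and $\pi_5(B)$ lies in the second summand of $T_5$. So $\alpha_D(B,A)=(\pi_5(B)-[1,\mathbb Z_5^2],\,1)$.

## 8. Gluing over the algebras $D$, and the proofs of Theorems 1 and 2

**Step 1.** *We move every group into one of countably many chosen pieces $X_D$, since $QE(A)$ is only conjugation-invariant along $\approx_n$-classes.* Let $\mathcal D$ be a set of representatives for the $GL_n(\mathbb Q)$-conjugacy classes of unital subalgebras of $M_n(\mathbb Q)$; it is countable. For $A\in R(\mathbb Q^n)$ let $D(A)\in\mathcal D$ be the representative of the class of $QE(A)$. Let $h_A$ be the first element, in a fixed enumeration of $GL_n(\mathbb Q)$, with $h_A\,QE(A)\,h_A^{-1}=D(A)$. Then $QE(h_AA)=D(A)$, so $h_AA\in X_{D(A)}$. Both $A\mapsto D(A)$ and $A\mapsto h_A$ are Borel, since they depend only on $QE(A)$, which takes countably many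 values, each on a Borel set. If $A\approx_nB$ with $gA\doteq B$, then $QE(B)=g\,QE(A)\,g^{-1}$, so $D(A)=D(B)=:D$. Also $h_AA\approx_nA\approx_nB\approx_nh_BB$.

**Step 2.** *We combine the cocycles $\alpha_D$, adding a term that remembers $h_A$.* Let
$$\Gamma=\mathbb Z[GL_n(\mathbb Q)]\times\bigoplus_{D\in\mathcal D}\Gamma_D,$$
where $\mathbb Z[GL_n(\mathbb Q)]$ is just the free abelian group on the set $GL_n(\mathbb Q)$, $\bigoplus$ is the restricted direct product, and $\Gamma_D$ is taken trivial if $X_D=\emptyset$. This is a countable group. For $A\approx_nB$ with $D=D(A)=D(B)$ define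
$$\alpha(B,A)=\big([h_B]-[h_A],\ \alpha_D(h_BB,h_AA)\big),$$
the second entry being placed in the factor $\Gamma_D$. As $D$ is constant on $\approx_n$-classes and each entry satisfies the cocycle identity, $\alpha$ is a Borel cocycle on $\approx_n$. If $\alpha(B,A)=1$, then $h_A=h_B$ from the first entry and $h_AA=h_BB$ by Lemma 10, so $A=B$. Thus $\alpha$ has trivial kernel.

**Step 3.** *Conclusion of Theorem 2(a), and Theorem 1.* Let $F\subseteq\ \approx_n$ be a Borel equivalence relation. By Lemma 1 it is countable, and the restriction of $\alpha$ to $F$ is a cocycle with trivial kernel. By Lemma 2, $F$ is Borel bireducible with $E_\Gamma^Y$ for a free Borel action of the countable group $\Gamma$. So $F$ is essentially free. Lemma 2 also gives an injective Borel reduction of $F$ to $E_\Gamma^Y$ whose image meets every orbit. The image is Borel, being an injective Borel image, so $F$ is Borel isomorphic to the restriction of $E_\Gamma^Y$ to this set. The relations listed in the statement are such $F$; for a subgroup of $GL_n(\mathbb Q)$, the orbit relation is Borel because the subgroup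 is countable, and it is contained in $\cong_n\,\subseteq\,\approx_n$. Taking $F=\ \cong_n$ proves Theorem 1: $\cong_n$ is essentially free for every $n\ge1$, in particular for every $n\ge2$. $\blacksquare$

**Step 4.** *Theorem 2(b): all ranks at once, and relations mapping to $\approx$.* Let $\Gamma^{(n)}$ be the group and $\alpha^{(n)}$ the cocycle of Step 2 for rank $n$. On $\approx\ =\bigsqcup_n\approx_n$ send a pair in rank $n$ to its $\alpha^{(n)}$-value, placed in the $n$-th factor of the restricted direct product of the $\Gamma^{(n)}$. Each $\approx$-class lies in one rank, so this is a cocycle into a countable group, and its kernel is trivial. If a countable Borel equivalence relation $F$ admits a countable-to-one Borel homomorphism to $\approx$, Lemma 3 shows that $F$ is essentially free. If $F\le_B\ \approx$, each fiber of a reduction lies in a single $F$-class, which is countable. So the reduction is a countable-to-one homomorphism. Since Theorem 2(c) was proved in Section 3, this completes the proof of Theorem 2. $\blacksquare$
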